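\title{Retracts in the Bohr topology of bounded Abelian groups}

\begin{abstract}
For an Abelian group $G$ let $G^\#$ be $G$ with its Bohr topology, and let $\mathbb V_n$ be the direct sum of $\aleph_0$ copies of $\mathbb Z_n$. We show that $\mathbb V_2^\#$ is not homeomorphic to a retract of $\mathbb V_4^\#$. Hence $\mathbb V_4^\#$ and $(\mathbb V_2\times\mathbb V_4)^\#$ are not homeomorphic, although each of the two groups embeds in the other. More generally, for a prime power $q$ and a group $H$ of finite exponent, $\mathbb V_q^\#$ is homeomorphic to a retract of $H^\#$ exactly when $\mathbb Z_q$ occurs infinitely often in the decomposition of $H$ into cyclic groups of prime power order. Two countably infinite groups of finite exponent have homeomorphic Bohr topologies exactly when they have isomorphic subgroups of finite index. The tool is a local linearity principle: on suitable infinite sets of differences, a Bohr-continuous map is computed by homomorphisms.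
\end{abstract}

\section{The question and the results}\label{sec:intro}

All groups in this paper are Abelian. A \emph{character} of $G$ is a homomorphism from $G$ to the circle group $\mathbb T=\mathbb R/\mathbb Z$. The \emph{Bohr topology} on $G$ is the weakest topology that makes every character continuous, and $G^\#$ denotes $G$ with this topology. The space $G^\#$ is built from the group alone, so isomorphic groups give homeomorphic spaces. One can ask, conversely, how much of the group survives in the space once addition is forgotten. If $G$ is finite, then $G^\#$ is discrete and only the order survives. Natural infinite test cases are the groups $\mathbb V_n$ ($n\ge2$), the direct sums of $\aleph_0$ copies of $\mathbb Z_n$, and their products.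

Consider $\mathbb V_4$ and $\mathbb V_2\times\mathbb V_4$. They are not isomorphic: in $\mathbb V_4$ every element of order $2$ is divisible by $2$, while $(y,0)\in\mathbb V_2\times\mathbb V_4$ with $y\ne0$ is not. Each embeds in the other: $\mathbb V_4$ is a direct summand of $\mathbb V_2\times\mathbb V_4$, and $\mathbb V_2\times\mathbb V_4\cong 2\mathbb V_4\times\mathbb V_4\le\mathbb V_4\times\mathbb V_4\cong\mathbb V_4$. The following question is posed in \cite{BTPT}.

\begin{quote}
\emph{Is $\mathbb V_4^\#$ homeomorphic to $(\mathbb V_2\times\mathbb V_4)^\#$?}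
\end{quote}

There are reasons to guess yes. By Section~\ref{sec:bohr}, both spaces are countable, homogeneous, have a base of clopen sets, and have neither isolated points nor nontrivial convergent sequences; and each is homeomorphic to a closed subspace of the other, because a subgroup is closed and carries its own Bohr topology. Moreover, the algebraic difference noted above can be invisible: $\mathbb Z_2\times\mathbb V_4$ also has an element of order $2$ that is not divisible by $2$, yet $(\mathbb Z_2\times\mathbb V_4)^\#\cong\mathbb V_4^\#$ by Theorem~\ref{thm:class} below. Nevertheless the answer is no. Closed subspaces cannot tell the two spaces apart, but retracts can. Recall that $X$ is \emph{homeomorphic to a retract} of $Y$ if there are continuous maps $f:X\to Y$ and $h:Y\to X$ with $hf=\mathrm{id}_X$.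

\begin{theorem}\label{thm:main}
There are no continuous maps $f:\mathbb V_2^\#\to\mathbb V_4^\#$ and $h:\mathbb V_4^\#\to\mathbb V_2^\#$ with $h\circ f=\mathrm{id}$; that is, $\mathbb V_2^\#$ is not homeomorphic to a retract of $\mathbb V_4^\#$. Consequently $\mathbb V_4^\#\not\cong(\mathbb V_2\times\mathbb V_4)^\#$.
\end{theorem}

The method applies to all groups of finite exponent. Call a group $H$ \emph{bounded} if $NH=0$ for some $N\ge1$. By the Pr\"ufer--Baer theorem a bounded group is a direct sum of cyclic groups,
\[
H\cong\bigoplus_m \mathbb Z_m^{(\kappa_m)},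
\]
where $m$ ranges over finitely many prime powers $>1$ and $\mathbb Z_m^{(\kappa)}$ is the direct sum of $\kappa$ copies of $\mathbb Z_m$. The cardinals $\kappa_m=\kappa_m(H)$ depend only on $H$; see \eqref{eq:kappa}. Put
\[
E(H)=\{m:\kappa_m(H)\text{ is infinite}\}.
\]

\begin{theorem}\label{thm:retract}
Let $q=p^k>1$ be a prime power and let $H$ be bounded. Then $\mathbb V_q^\#$ is homeomorphic to a retract of $H^\#$ if and only if $q\in E(H)$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $G$ be a countably infinite bounded group.
\begin{itemize}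
\item[(a)] For $H$ bounded, of any cardinality, $G^\#$ is homeomorphic to a retract of $H^\#$ if and only if $E(G)\subseteq E(H)$.
\item[(b)] For $H$ countably infinite and bounded, the following are equivalent: \textup{(i)}~$G^\#\cong H^\#$; \textup{(ii)}~each of $G^\#,H^\#$ is homeomorphic to a retract of the other; \textup{(iii)}~$E(G)=E(H)$; \textup{(iv)}~$G$ and $H$ have isomorphic subgroups of finite index.
\end{itemize}
\end{theorem}

Thus the space remembers which cyclic summands occur infinitely often, and nothing else. Since $E(\mathbb V_4)=E(\mathbb Z_2\times\mathbb V_4)=\{4\}$ and $E(\mathbb V_2\times\mathbb V_4)=\{2,4\}$, part (b) settles both pairs discussed above, and part (a) shows that the situation is asymmetric: $\mathbb V_4^\#$ is a retract of $(\mathbb V_2\times\mathbb V_4)^\#$, but $(\mathbb V_2\times\mathbb V_4)^\#$ is not homeomorphic to a retract of $\mathbb V_4^\#$.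

The proof proceeds from the top down. Section~\ref{sec:answer} states the local linearity principle (Proposition~\ref{prop:linear}) and deduces Theorem~\ref{thm:main}. Section~\ref{sec:linear} reduces the principle to a combinatorial statement about functions of $n$-tuples (Proposition~\ref{prop:unary}), which Sections~\ref{sec:nf} and~\ref{sec:patterns} prove. Sections~\ref{sec:retract} and~\ref{sec:class} prove Theorems~\ref{thm:retract} and~\ref{thm:class}. Everything is done in ZFC.

\medskip
\noindent\textbf{Notation.} We write $\omega=\{0,1,2,\dots\}$ and $I_k=\{1,\dots,k\}$. For $C\subseteq\omega$, $[C]^m$ is the set of $m$-element subsets of $C$, written also as increasing tuples. For $i=(i_1<\dots<i_n)$ and $T\subseteq I_n$, $i_T$ is the subtuple with positions in $T$. A \emph{finite coloring} of a set is a map from it to a finite set; its fibers are the \emph{classes}. For a group $K$ and $B\subseteq\omega$, $K^{(B)}=\bigoplus_{i\in B}K$, and $x^{(i)}\in K^{(B)}$ is the element with $x\in K$ in coordinate $i$ and $0$ elsewhere. Thus $\mathbb V_n=\mathbb Z_n^{(\omega)}$, with standard generators $e_i=1^{(i)}$.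 Finally $G[n]=\{y\in G:ny=0\}$.

\section{The Bohr topology of a bounded group}\label{sec:bohr}

We use two standard facts. Since $\mathbb T$ is divisible, every character of a subgroup extends to the whole group. Consequently characters separate points: for $y\ne0$, take a character of the cyclic group $\langle y\rangle$ that is nonzero at $y$ and extend it. Applied to $G/N$, this gives for each $y\notin N$ a character of $G$ that vanishes on $N$ and not at $y$.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Homomorphisms are Bohr-continuous, translations of $G^\#$ are homeomorphisms, and $G^\#$ is Hausdorff.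
\item[(b)] A subgroup $N\le G$ is closed in $G^\#$, and its subspace topology is that of $N^\#$.
\item[(c)] Let $G$ be bounded. Every character has finite range. The subgroups of finite index are exactly the intersections $\bigcap_{e\le d}\ker\psi_e$ of finitely many kernels of characters. Their cosets are clopen, and those containing $y$ form a neighborhood base at $y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A map $\varphi$ into $H^\#$ is continuous if and only if $\chi\varphi$ is continuous for every character $\chi$ of $H$. If $\varphi$ is a homomorphism, $\chi\varphi$ is a character; if $\varphi$ is translation by $y$, then $\chi\varphi=\chi+\chi(y)$. Separation of points gives the Hausdorff property.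

(b) The subspace topology is the weakest one making the restrictions $\chi|_N$ continuous, and these are all the characters of $N$. Also $N$ is the intersection of the kernels of the characters that vanish on it.

(c) If $nG=0$, every character takes values in the finite group $\mathbb T[n]$, which is discrete. So the fibers of characters are clopen and generate the topology, and a finite intersection of fibers containing $y$ has the form $y+\bigcap_{e\le d}\ker\psi_e$. The map $(\psi_1,\dots,\psi_d)$ embeds $G/\bigcap_e\ker\psi_e$ in the finite group $\mathbb T[n]^d$. Conversely, if $N$ has finite index, then $G/N$ has finitely many characters, and they separate its points.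
\end{proof}

In an infinite bounded group every subgroup of finite index is infinite, so $G^\#$ has no isolated points. Yet no point is approached by a sequence: if $y_i\to y$, then $\chi(y_i)=\chi(y)$ for large $i$, and the next lemma applies.

\begin{lemma}\label{lem:seq}
Let $H$ be bounded and let $(y_i)$ be a sequence in $H$ such that $\chi(y_i)$ is eventually constant for every character $\chi$. Then $(y_i)$ is eventually constant. If $\chi(y_i)$ is eventually $0$ for every $\chi$, then $y_i$ is eventually $0$.
\end{lemma}

\begin{proof}
Suppose that infinitely many values occur. A finitely generated bounded group is finite, so we can choose $i_0<i_1<\cdots$ with $y_{i_j}\notin B_{j-1}$ for $j\ge1$, where $B_j=\langle y_{i_0},\dots,y_{i_j}\rangle$. We build a character on $B_0\le B_1\le\cdots$ step by step, starting with $0$ on $B_0$. Given $\chi$ on $B_{j-1}$, let $\chi'$ be an extension to $B_j$ and $\psi$ a character of $B_j$ that vanishes on $B_{j-1}$ and not at $y_{i_j}$. The extensions $\chi'$ and $\chi'+\psi$ differ at $y_{i_j}$, so one of them has $\chi(y_{i_j})\ne\chi(y_{i_{j-1}})$. The resulting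 character of $\bigcup_jB_j$ extends to $H$ and contradicts the hypothesis. So finitely many values occur. If two values $u\ne v$ occurred infinitely often, a character separating them would contradict the hypothesis. For the last statement, the eventual value is killed by all characters.
\end{proof}

Since sequences carry no information, something else must test continuity. Let $K$ be a finite group, $x\in K$, and $A\subseteq\omega$ infinite. Then $0$ lies in the closure of $\{x^{(i)}-x^{(j)}:i<j\text{ in }A\}$ in $(K^{(\omega)})^\#$: given $\psi_1,\dots,\psi_d$, two indices $i<j$ in $A$ have the same vector $(\psi_e(x^{(i)}))_{e\le d}$. These sets of differences, and sets of longer sums, take the place of convergent sequences. The next lemma translates continuity into the language of colorings. Given a coloring $\kappa$ of $B$, call a finite family of pairs $(x_t,i_t)\in K\times B$ \emph{$\kappa$-balanced} if $\sum_{t:\,\kappa(i_t)=c}x_t=0$ for each color $c$.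

\begin{lemma}\label{lem:color}
Let $K$ be finite, $B\subseteq\omega$, $H$ bounded, $f:(K^{(B)})^\#\to H^\#$ continuous, $\chi$ a character of $H$, and $y_0\in K^{(B)}$. There is a finite coloring $\kappa$ of $B$ such that
\[
\chi f\Bigl(y_0+\sum_t x_t^{(i_t)}\Bigr)=\chi f(y_0)\qquad\text{for every $\kappa$-balanced family }(x_t,i_t).
\]
\end{lemma}

\begin{proof}
The map $\chi f$ is continuous with finite range, so by Lemma~\ref{lem:basic}(c) it is constant on some set $y_0+\bigcap_{e\le d}\ker\psi_e$. Let $\kappa(i)$ be the $d$-tuple of the characters $z\mapsto\psi_e(z^{(i)})$ of $K$. Its values $c=(c_1,\dots,c_d)$ lie in the finite set $\operatorname{Hom}(K,\mathbb T)^d$. For a balanced family, grouping the terms by color gives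
\[
\psi_e\Bigl(\sum_tx_t^{(i_t)}\Bigr)=\sum_c c_e\Bigl(\sum_{t:\,\kappa(i_t)=c}x_t\Bigr)=0\qquad(e\le d).\qedhere
\]
\end{proof}

\section{Local linearity and the answer to the question}\label{sec:answer}

For homomorphisms, Theorem~\ref{thm:main} takes one line. Let $f:\mathbb V_2\to\mathbb V_4$ and $h:\mathbb V_4\to\mathbb V_2$ be homomorphisms and $y\in\mathbb V_2$. Then $2f(y)=0$, so $f(y)=2u$ for some $u$, and $hf(y)=2h(u)=0$. The following principle lets us run this argument for continuous maps.

\begin{proposition}[Local linearity]\label{prop:linear}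
Let $K$ be a finite group, $x\in K$, $B\subseteq\omega$ infinite, $H$ bounded, and $f:(K^{(B)})^\#\to H^\#$ continuous with $f(0)=0$. There are an infinite $A\subseteq B$ and homomorphisms $\theta_i:K\to H$ $(i\in A)$ with
\[
f(x^{(i)}-x^{(j)})=\theta_i(x)-\theta_j(x)\qquad(i<j\text{ in }A).
\]
\end{proposition}

\begin{example}\label{ex:sharp}
Take $K=\mathbb Z_2$, $x=1$, $H=\mathbb Z_4$. Every $\theta_i(1)$, and every difference $\theta_i(1)-\theta_j(1)$, is killed by $2$, so none equals $1\in\mathbb Z_4$. Let $\iota:\mathbb Z_2\to\mathbb Z_4$ be the map of sets $0\mapsto0$, $1\mapsto1$. For every homomorphism $\varphi:\mathbb V_2\to\mathbb Z_2$ the map $f=\iota\varphi$ is continuous and $f(0)=0$. If $\varphi$ is the sum of all coordinates, then $f(e_i)=1$ for all $i$, so there is no formula $f(x^{(i)})=\theta_i(x)$: differences are needed. If $\varphi$ is the sum of the odd-numbered coordinates, then $f(e_i-e_j)=1$ when $i,j$ have opposite parity, so $A$ must lie in one parity class: passing to a subset is needed. The constant map $1$ shows that $f(0)=0$ is needed.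
\end{example}

The hypothesis $f(0)=0$ costs nothing for retractions. If $f:G^\#\to H^\#$ and $h:H^\#\to G^\#$ are continuous with $hf=\mathrm{id}$, then $f'=f-f(0)$ and $h'(y)=h(y+f(0))$ are continuous, $h'f'=\mathrm{id}$, and $f'(0)=0$, $h'(0)=hf(0)=0$. We call such a pair \emph{normalized}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:linear}]
Suppose that $f:\mathbb V_2^\#\to\mathbb V_4^\#$ and $h:\mathbb V_4^\#\to\mathbb V_2^\#$ form a normalized pair. Apply the proposition to $f$ with $K=\mathbb Z_2$, $x=1$. There is an infinite $A$ with $f(e_i-e_j)=w_i-w_j$ for $i<j$ in $A$, where $w_i=\theta_i(1)$ satisfies $2w_i=0$. An element of $\mathbb Z_4$ killed by $2$ is $0$ or $2$, so $\mathbb V_4[2]=2\mathbb V_4$ and $w_i=2u_i$ with $u_i\in\mathbb V_4$.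

We want to linearize $h$ at the points $2u_i-2u_j$. The $u_i$ are not standard generators of $\mathbb V_4$ and need not be independent, so we pull back along the homomorphism $g:\mathbb Z_4^{(A)}\to\mathbb V_4$ with $g(1^{(i)})=u_i$. The map $hg$ is continuous and $hg(0)=0$. Apply the proposition to $hg$ with $K=\mathbb Z_4$, $x=2$, $B=A$. There are $i<j$ in $A$ and homomorphisms $\theta'_i,\theta'_j:\mathbb Z_4\to\mathbb V_2$ with
\[
hg(2^{(i)}-2^{(j)})=\theta'_i(2)-\theta'_j(2)=2\theta'_i(1)-2\theta'_j(1)=0 .
\]
On the other hand $hg(2^{(i)}-2^{(j)})=h(2u_i-2u_j)=h(w_i-w_j)=hf(e_i-e_j)=e_i-e_j\ne0$, a contradiction.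

If $\varphi:(\mathbb V_2\times\mathbb V_4)^\#\to\mathbb V_4^\#$ were a homeomorphism, let $\mathrm{in}:\mathbb V_2\to\mathbb V_2\times\mathbb V_4$ be the inclusion and $\mathrm{pr}:\mathbb V_2\times\mathbb V_4\to\mathbb V_2$ the projection. Then $f=\varphi\circ\mathrm{in}$ and $h=\mathrm{pr}\circ\varphi^{-1}$ would be continuous with $hf=\mathrm{id}$.
\end{proof}

\section{From tame functions to local linearity}\label{sec:linear}

Restricting $f$ to sums $x_1^{(i_1)}+\dots+x_n^{(i_n)}$ with fixed $x_1,\dots,x_n$ gives a function $F$ of the tuple $(i_1,\dots,i_n)$. If $\sum_tx_t=0$, Lemma~\ref{lem:color} with $y_0=0$ says that $\chi F$ vanishes on tuples from one class. We isolate this property.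

\begin{definition}\label{def:tame}
Let $B\subseteq\omega$ be infinite, $H$ bounded, $n\ge1$. A function $F:[B]^n\to H$ is \emph{tame} if for every character $\chi$ of $H$ there is a finite coloring of $B$ such that $\chi F$ is constant on $[C]^n$ for each class $C$.
\end{definition}

For an arbitrary $F$, Ramsey's theorem gives one infinite set on which $\chi F$ is constant; tameness asks that all of $B$ be covered by finitely many such sets. The restriction of a tame function to an infinite subset is tame. A sum of unary functions $F(i)=\sum_ta_t(i_t)$ is tame: color $i$ by $(\chi a_1(i),\dots,\chi a_n(i))$. The combinatorial core of the paper is the converse.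

\begin{proposition}\label{prop:unary}
If $F:[B]^n\to H$ is tame, there are an infinite $A\subseteq B$ and functions $a_t:A\to H$ $(t\in I_n)$ with $F(i)=\sum_ta_t(i_t)$ for all $i\in[A]^n$.
\end{proposition}

We prove this in Section~\ref{sec:patterns}. Here we deduce Proposition~\ref{prop:linear}, first in the smallest case.

\subsection*{The case $K=\mathbb Z_2$, $x=1$}
We want $w_i\in H[2]$ with $f(e_i+e_j)=w_i-w_j$. The obvious function to consider is $f(e_i+e_j)$. It is tame, so it equals $a_1(i)+a_2(j)$ on some $[A]^2$, and one may hope that $a_2=-a_1$. But even then nothing forces $2a_1(i)=0$, which is what the proof of Theorem~\ref{thm:main} used. With two positions, a tuple is balanced only if both entries have the same color. Four positions leave more room.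

So let $F(i)=f(e_{i_1}+e_{i_2}+e_{i_3}+e_{i_4})=\sum_{t\le4}a_t(i_t)$ on $[A]^4$. Fix $\chi$, take $\kappa$ from Lemma~\ref{lem:color} for $y_0=0$, and refine it so that each $\chi a_t$ has a constant value $\alpha_t(C)$ on each class $C$. Let $\{s,t,u,v\}=I_4$ and let $C,D$ be infinite classes. An increasing tuple with $i_s,i_t\in C$ and $i_u,i_v\in D$ is balanced because $1+1=0$, so
\[
\alpha_s(C)+\alpha_t(C)+\alpha_u(D)+\alpha_v(D)=0 .
\]
Fixing $D$, we see that $\alpha_s+\alpha_t$ has the same value on all infinite classes, and $C=D$ gives $\sum_t\alpha_t(C)=0$. By Lemma~\ref{lem:seq}, $a_s+a_t$ is eventually constant and $\sum_ta_t$ is eventually $0$. Discard finitely many points and subtract from each $a_t$ its value at $\min A$. The formula for $F$ persists and now $a_s+a_t=0$ for $s\ne t$. From $a_1+a_2=a_1+a_3=a_2+a_3=0$ we get $a_2=a_3=-a_1$ and $2a_1=0$, so all $a_t(i)$ equal one element $w_i\in H[2]$. To return to two terms, use continuity at $y_0=e_i+e_j$ instead of $0$. Given $\chi$ and the coloring $\kappa$ for this $y_0$, pick $i_4>i_3>j$ in $A$ with the same color and $\chi w_{i_3}=\chi w_{i_4}$.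 Then $\chi f(y_0)=\chi F(i,j,i_3,i_4)=\chi(w_i+w_j)+2\chi w_{i_3}=\chi(w_i-w_j)$.

\subsection*{The general case}
The extra positions must now produce all the identities that make $\theta_i$ additive. An identity $\theta(y)+\theta(z)+\theta(-(y+z))=0$ needs three distinct positions, whose entries may coincide, so each element of $K$ should be listed at least three times. The extra entries must also sum to zero. Since $2\sum_{y\in K}y=\sum_y y+\sum_y(-y)=0$, an even number of copies achieves this, and we take four.

\begin{proof}[Proof of Proposition~\ref{prop:linear} from Proposition~\ref{prop:unary}]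
Let $(x_1,\dots,x_n)$ consist of $x_1=x$, $x_2=-x$, followed by every element of $K$ listed four times. Then $\sum_{t\ge3}x_t=0$ and $\sum_{t\ge1}x_t=0$. Put
\[
F(i)=f\Bigl(\sum_{t\le n}x_t^{(i_t)}\Bigr)\qquad(i\in[B]^n).
\]
Call $S\subseteq I_n$ \emph{zero-sum} if $\sum_{t\in S}x_t=0$. The set $I_n$ is zero-sum, so the complement $S^c$ of a zero-sum set is zero-sum.

\emph{Step 1: unary form.} Let $\chi$ be a character of $H$ and $\kappa$ the coloring of Lemma~\ref{lem:color} for $y_0=0$. Then $\chi F(i)=\chi f(0)=0$ whenever $(x_t,i_t)_{t\le n}$ is $\kappa$-balanced, in particular when all $i_t$ lie in one class. So $F$ is tame, and $F(i)=\sum_ta_t(i_t)$ on $[A]^n$ for an infinite $A\subseteq B$.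

\emph{Step 2: zero-sum sets give identities.} For $S\subseteq I_n$ and $i\in A$ put $\rho_S(i)=\sum_{t\in S}a_t(i)$. We arrange that $\rho_S=0$ for every zero-sum $S$. Fix $\chi$ and $\kappa$ as in Step~1, and color $i\in A$ by $(\kappa(i),\chi a_1(i),\dots,\chi a_n(i))$. Let $\sigma_S(C)$ be the constant value of $\chi\rho_S$ on a class $C$. Let $S$ be zero-sum and $C,D$ infinite classes. Choosing entries from left to right, we find $i\in[A]^n$ with $i_t\in C$ for $t\in S$ and $i_t\in D$ for $t\notin S$. The family $(x_t,i_t)$ is $\kappa$-balanced: its color sums are taken over $S$ and $S^c$, or over $I_n$ if $\kappa$ agrees on $C$ and $D$. Hence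
\[
0=\chi F(i)=\sigma_S(C)+\sigma_{S^c}(D).
\]
Fixing $D$ shows that $\sigma_S(C)$ is the same for all infinite classes $C$, and $S=I_n$ gives $\sigma_{I_n}(C)=0$. All but finitely many points of $A$ lie in infinite classes. So for every $\chi$ the sequence $\chi\rho_S(i)$ is eventually constant, and eventually $0$ if $S=I_n$. By Lemma~\ref{lem:seq}, $\rho_S$ is eventually constant and $\rho_{I_n}$ is eventually $0$. There are finitely many $S$, so after discarding finitely many points these statements hold on all of $A$. Let $i_0=\min A$ and replace $a_t(i)$ by $a_t(i)-a_t(i_0)$. The formula for $F$ persists because $\sum_ta_t(i_0)=\rho_{I_n}(i_0)=0$, and the new $\rho_S(i)$ is the old $\rho_S(i)-\rho_S(i_0)=0$.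

\emph{Step 3: homomorphisms.} If $x_t=x_s$ with $t\ne s$, pick $r\notin\{t,s\}$ with $x_r=-x_t$. Then $\{t,r\}$ and $\{s,r\}$ are zero-sum, so $a_t=-a_r=a_s$. Hence $\theta_i(y)=a_t(i)$, for any $t$ with $x_t=y$, defines a map $\theta_i:K\to H$. For $y,z\in K$ pick distinct $t,s,r$ with $x_t=y$, $x_s=z$, $x_r=-(y+z)$, and $r'\ne r$ with $x_{r'}=y+z$. The sets $\{t,s,r\}$ and $\{r,r'\}$ are zero-sum, so $\theta_i(y)+\theta_i(z)=-a_r(i)=\theta_i(y+z)$. Thus $\theta_i$ is a homomorphism, and $F(i)=\sum_t\theta_{i_t}(x_t)$ on $[A]^n$.

\emph{Step 4: removing the extra terms.} Fix $i<j$ in $A$, put $y_0=x^{(i)}-x^{(j)}$, and let $\chi$ be a character of $H$. Take $\kappa$ from Lemma~\ref{lem:color} for this $y_0$. The pair $(\kappa(l),\chi\theta_l)$ takes finitely many values as $l$ ranges over $A$, so there are $i_3<\dots<i_n$ in $A$ above $j$ with the same color and the same $\chi\theta_{i_t}=\vartheta\in\operatorname{Hom}(K,\mathbb T)$. The family $(x_t,i_t)_{t\ge3}$ is balanced, so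
\begin{align*}
\chi f(y_0)&=\chi f\Bigl(y_0+\sum_{t\ge3}x_t^{(i_t)}\Bigr)=\chi F(i,j,i_3,\dots,i_n)\\
&=\chi\bigl(\theta_i(x)+\theta_j(-x)\bigr)+\vartheta\Bigl(\sum_{t\ge3}x_t\Bigr)=\chi\bigl(\theta_i(x)-\theta_j(x)\bigr).
\end{align*}
Characters separate points, so $f(y_0)=\theta_i(x)-\theta_j(x)$.
\end{proof}

Continuity of $f$ is used only at $0$ and at the points $x^{(i)}-x^{(j)}$. Boundedness of $H$ enters through the finite range of characters, through Lemma~\ref{lem:seq}, and through the induction on the exponent in Section~\ref{sec:patterns}.

\section{A normal form over $\mathbb F_p$}\label{sec:nf}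

To see why Proposition~\ref{prop:unary} should hold, look at the function of two variables that is furthest from unary. Let $H$ be an $\mathbb F_2$-vector space with basis $b(s)$, $s\in[\omega]^2$, and $F=b$. The characters of $H$ correspond to the functions $\ell:[\omega]^2\to\{0,1\}$, that is, to the graphs on $\omega$, and tameness of $F$ would mean that every graph on $\omega$ is covered by finitely many cliques and independent sets. Take a disjoint union of complete graphs of sizes $1,2,3,\dots$, and suppose that $c$ sets cover it. A clique lies in one component, so some component of size $>c$ contains none of the nonempty cliques of the cover; each independent set meets it in at most one point, so it is not covered. Hence $F$ is not tame.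

The argument needed independent vectors, so that a character could be prescribed freely. The values of a general $F$ satisfy linear relations. This section shows that, on an infinite subset, every $F$ is a fixed linear combination of functions of subtuples whose values are all independent.

Fix a prime $p$ and an $\mathbb F_p$-vector space $V$. A \emph{list} on an infinite $C\subseteq\omega$ is a finite family of functions $b_r:[C]^{m_r}\to V$ $(r\in R)$; $m_r\ge0$ is the \emph{arity} of $b_r$, and a function of arity $0$ is a single vector $b_r(\varnothing)$. Lists restrict to infinite subsets.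

\begin{proposition}[Normal form]\label{prop:nf}
Let $B\subseteq\omega$ be infinite and $F:[B]^n\to V$. There are an infinite $A\subseteq B$, a list $(b_r)_{r\in R}$ on $A$ with $m_r\le n$, and $\gamma(r,T)\in\mathbb F_p$ such that the indexed family of vectors $b_r(s)$ $(r\in R,\ s\in[A]^{m_r})$ is linearly independent and
\begin{equation}\label{eq:nf}
F(i)=\sum_{r\in R}\ \sum_{T\in[I_n]^{m_r}}\gamma(r,T)\,b_r(i_T)\qquad(i\in[A]^n).
\end{equation}
\end{proposition}

For example, if $w,v_0,v_1,\dots$ are independent, then $F(i_1,i_2)=w+v_{i_1}-v_{i_2}$ has dependent values, and its normal form uses the list $b_0(\varnothing)=w$, $b_1(i)=v_i$.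

The plan is to remove first all relations that hold uniformly on an infinite set, and then to thin out the set so that no accidental relation remains. A \emph{linear relation} for a list is a number $k$ together with coefficients $c(r,T)\in\mathbb F_p$ $(r\in R,\ T\in[I_k]^{m_r})$, not all $0$. It \emph{holds on $C$} if $\sum_{r,T}c(r,T)\,b_r(j_T)=0$ for all $j\in[C]^k$. There are infinitely many linear relations, which blocks a pigeonhole argument, and it is not clear how to solve one for a member of the list. We therefore single out a finite set of special ones. Given $i_1^0<i_1^1<i_2^0<i_2^1<\dots<i_m^0<i_m^1$ and $\varepsilon\in\{0,1\}^m$, write $i^\varepsilon=(i_1^{\varepsilon_1},\dots,i_m^{\varepsilon_m})$ and $|\varepsilon|=\sum_l\varepsilon_l$. A \emph{basic relation of arity $m$} is a nonzero vector $(c_r)$ indexed by the $r$ with $m_r=m$. It \emph{holds on $C$} if the function $b=\sum_{m_r=m}c_rb_r$ satisfies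
\begin{equation}\label{eq:basic}
\sum_{\varepsilon\in\{0,1\}^m}(-1)^{|\varepsilon|}\,b(i^\varepsilon)=0\qquad\text{for all }i_1^0<i_1^1<\dots<i_m^0<i_m^1\text{ in }C.
\end{equation}
For $m=0$ this says $b=0$, independently of $C$; for $m=1$ it says that $b$ is constant on $C$. Because $\mathbb F_p$ is finite, a list has finitely many basic relations. The list is \emph{free on $C$} if no basic relation holds on any infinite subset of $C$.

\begin{lemma}\label{lem:tobasic}
If a linear relation holds on an infinite set $C$, then a basic relation holds on some infinite $C^*\subseteq C$.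
\end{lemma}

\begin{proof}
Among the pairs with $c(r,T)\ne0$ choose $(r_0,T_0)$ with $m=|T_0|$ maximal. If $m=0$, the relation reads $\sum_rc(r,\varnothing)b_r(\varnothing)=0$ and is basic. Let $m\ge1$ and $T_0=\{t_1<\dots<t_m\}$. Let $C^*\subseteq C$ be infinite, with at least $k$ elements of $C$ below its first element and between any two consecutive elements. Given $i_1^0<i_1^1<\dots<i_m^1$ in $C^*$, define for each $\varepsilon$ a tuple $j^\varepsilon\in[C]^k$. Position $t_l$ holds $i_l^{\varepsilon_l}$. The other positions hold elements of $C$ that do not depend on $\varepsilon$: below $i_1^0$ for positions before $t_1$, between $i_l^1$ and $i_{l+1}^0$ for positions between $t_l$ and $t_{l+1}$, and above $i_m^1$ for positions after $t_m$. Add the relations for the $j^\varepsilon$ with signs $(-1)^{|\varepsilon|}$. If $t_l\notin T$ for some $l$, then $b_r(j^\varepsilon_T)$ does not depend on $\varepsilon_l$ and the terms $(r,T)$ cancel in pairs. If $T\supseteq T_0$ and $c(r,T)\ne0$, then $T=T_0$ by maximality, and $j^\varepsilon_{T_0}=i^\varepsilon$. What remains is \eqref{eq:basic} with $c_r=c(r,T_0)$, and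 $c_{r_0}\ne0$.
\end{proof}

A basic relation lowers the arity. For $m=2$, let $d_0<i<i^+<j$, where $d_0$ is fixed and $i^+$ is determined by $i$. Then \eqref{eq:basic} gives $b(i,j)=\bigl(b(i,i^+)-b(d_0,i^+)\bigr)+b(d_0,j)$, a function of $i$ plus a function of $j$. The general case is the same.

\begin{lemma}\label{lem:lower}
Let $m\ge1$ and let $b:[C]^m\to V$ satisfy \eqref{eq:basic}. There are an infinite $C'\subseteq C$ and functions $\beta_1,\dots,\beta_m:[C']^{m-1}\to V$ with $b(i)=\sum_{l\le m}\beta_l(i_{I_m\setminus\{l\}})$ for all $i\in[C']^m$.
\end{lemma}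

\begin{proof}
Let $C=\{d_0<d_1<\cdots\}$, $C'=\{d_1,d_3,\dots\}$ and $d_{2u+1}^+=d_{2u+2}$, so that $d<d^+<d'$ whenever $d<d'$ in $C'$. For $i\in[C']^m$ put $i_l^1=i_l$, $i_1^0=d_0$, and $i_l^0=i_{l-1}^+$ for $l\ge2$. Then $i_1^0<i_1^1<i_2^0<\dots<i_m^1$. With $\mathbf 1=(1,\dots,1)$ we have $i^{\mathbf 1}=i$, and \eqref{eq:basic} gives
\[
b(i)=\sum_{\varepsilon\ne\mathbf 1}(-1)^{m+1+|\varepsilon|}\,b(i^\varepsilon).
\]
For $\varepsilon\ne\mathbf 1$ let $l=l(\varepsilon)$ be the largest index with $\varepsilon_l=0$. The entry of $i^\varepsilon$ in position $l'$ is $i_{l'}$ if $l'>l$; it is $i_{l-1}^+$ or $d_0$ if $l'=l$; and it is $i_{l'}$, $i_{l'-1}^+$ or $d_0$ if $l'<l$. None of these involves $i_l$. The same recipe applies to any $j\in[C']^{m-1}$, labeled as $(i_1,\dots,i_{l-1},i_{l+1},\dots,i_m)$, and yields an increasing tuple $\tau_\varepsilon(j)\in[C]^m$, because the entry in position $l$ is below $i_{l+1}$ whether or not $C'$ has a point between $i_{l-1}$ and $i_{l+1}$. Put $\beta_l(j)=\sum_{l(\varepsilon)=l}(-1)^{m+1+|\varepsilon|}\,b(\tau_\varepsilon(j))$.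
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:nf}]
\emph{Step 1: a free list.} Start with the list $\{F\}$ on $C=B$, for which \eqref{eq:nf} holds with $\gamma=1$. Suppose that \eqref{eq:nf} holds on $C$ for the current list, and that the list is not free on $C$. Then a basic relation $(c_r)$ of some arity $m$ holds on an infinite subset; pick $r_0$ with $c_{r_0}\ne0$ and let $b=\sum c_rb_r$, so that
\[
b_{r_0}=c_{r_0}^{-1}\Bigl(b-\sum_{r\ne r_0}c_rb_r\Bigr).
\]
If $m=0$, then $b=0$; substitute in \eqref{eq:nf} and delete $b_{r_0}$. If $m\ge1$, pass to the infinite set given by Lemma~\ref{lem:lower}, delete $b_{r_0}$, and add $\beta_1,\dots,\beta_m$. Each term $b_{r_0}(i_T)$ becomes a combination of terms $b_r(i_T)$, $r\ne r_0$, and $\beta_l(i_{T'})$, where $T'$ is $T$ with its $l$-th element removed, so a representation \eqref{eq:nf} persists. Let $N_u$ be the number of members of arity $u$. The step lowers $N_m$ by one and keeps $N_u$ for $u>m$, so $(N_n,\dots,N_0)$ decreases in the lexicographic order of $\omega^{n+1}$, which is a well-order. The process stops with a list that is free on an infinite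 $C\subseteq B$ and represents $F$ there.

\emph{Step 2: independence.} Freeness gives independence only of the members of arity $0$. So we choose the points of $A$ one at a time and treat the chosen points as parameters; the values $b_r(s)$ at chosen points then become members of arity $0$ of a larger list. For finite $a\subset C$ and infinite $C'\subseteq C$ above $\max a$, let $\mathcal L(a,C')$ be the list of the functions
\[
b_{r,s}(j)=b_r(s\cup j),\qquad j\in[C']^{m_r-|s|},
\]
indexed by the pairs $(r,s)$ with $s\subseteq a$ and $|s|\le m_r$.

\emph{Claim. If $\mathcal L(a,C')$ is free on $C'$, there are $d\in C'$ and an infinite $C''\subseteq C'\cap(d,\infty)$ such that $\mathcal L(a\cup\{d\},C'')$ is free on $C''$.}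

Suppose not. Put $D_0=C'$. Given $D_l$, let $d_l=\min D_l$. The list $\mathcal L(a\cup\{d_l\},\cdot)$ is not free on $D_l\cap(d_l,\infty)$, so one of its basic relations $\sigma_l$ holds on an infinite $D_{l+1}\subseteq D_l\cap(d_l,\infty)$. Index the members $b_{r,s}$ of this list by triples $(r,s',\eta)$, where $s'=s\cap a$, and $\eta=1$ if $d_l\in s$ and $\eta=0$ otherwise. The index set and the arities $m_r-|s'|-\eta$ do not depend on $l$, so there are finitely many possibilities for $\sigma_l$. One of them, of arity $m$ with coefficients $c(r,s',\eta)$, occurs for infinitely many $l$; let $D$ be the set of these $d_l$. Since $d_{l'}\in D_{l'}\subseteq D_{l+1}$ for $l'>l$, we have for all $d<i_1^0<i_1^1<\dots<i_m^1$ in $D$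
\[
\sum_{r,s',\eta}c(r,s',\eta)\sum_\varepsilon(-1)^{|\varepsilon|}\,b_{r,s'}\bigl(\{d\}^\eta\cup i^\varepsilon\bigr)=0,
\]
where $\{d\}^1=\{d\}$ and $\{d\}^0=\varnothing$. In the tuple $j=(d,i_1^0,i_1^1,\dots,i_m^1)$ of length $k=2m+1$, the term for $(r,s',\eta,\varepsilon)$ is $b_{r,s'}(j_T)$ with $T=\{1\}^\eta\cup\{2l+\varepsilon_l:l\le m\}$. The set $T$ determines $\eta$ and $\varepsilon$, so no two terms merge and some coefficient is nonzero. This is a linear relation for $\mathcal L(a,C')$ that holds on $D\subseteq C'$. By Lemma~\ref{lem:tobasic}, $\mathcal L(a,C')$ is not free on $C'$, which proves the claim.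

The list $\mathcal L(\varnothing,C)$ is the free list of Step~1. Iterating the claim gives $A=\{a_1<a_2<\cdots\}\subseteq C$ and infinite sets $C_l$ such that each $\mathcal L(\{a_1,\dots,a_l\},C_l)$ is free on $C_l$. No basic relation of arity $0$ holds for it, so the vectors $b_r(s)$ with $s\in[\{a_1,\dots,a_l\}]^{m_r}$ are independent. Every finite subfamily of the family in the proposition is covered by some $l$, and \eqref{eq:nf} holds on $A$ because $A\subseteq C$.
\end{proof}

\section{Tame functions are sums of unary functions}\label{sec:patterns}

In \eqref{eq:nf} a function $b_r$ of arity $m$ may appear with several sets $T$. If a character takes the value $\ell(s)$ at $b_r(s)$, we see the sum $\sum_T\gamma(r,T)\ell(i_T)$, whose terms may cancel. To isolate one coefficient we need tuples inside one class on which $\ell(i_T)$ follows a prescribed pattern. The union of cliques from Section~\ref{sec:nf} does not contain all patterns; the following function does. Say that $j_1<\dots<j_k$ \emph{realizes} $\pi:[I_k]^m\to\{0,1\}$ if $\ell(j_T)=\pi(T)$ for all $T\in[I_k]^m$.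

\begin{lemma}\label{lem:pattern}
Let $m\ge2$. There is $\ell:[\omega]^m\to\{0,1\}$ such that for every finite coloring of $\omega$, every $k$ and every $\pi:[I_k]^m\to\{0,1\}$, some class contains a tuple that realizes $\pi$.
\end{lemma}

For $m=1$ the lemma fails: color $\omega$ by $\ell$ itself, and no class realizes a nonconstant pattern. This is why unary terms survive in Proposition~\ref{prop:unary}.

\begin{proof}
Given $\ell$, call $J\subseteq\omega$ \emph{rich} if for every finite $Z\subset J$ and every $g:[Z]^{m-1}\to\{0,1\}$ there are infinitely many $j\in J$ above $Z$ with $\ell(s\cup\{j\})=g(s)$ for all $s\in[Z]^{m-1}$. Rich sets are infinite (take $Z=\varnothing$).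

We first choose $\ell$ so that $\omega$ is rich. Enumerate the pairs $(N,g)$ with $N\in\omega$ and $g:[\{0,\dots,N-1\}]^{m-1}\to\{0,1\}$ as $(N_j,g_j)_{j<\omega}$, each pair infinitely often. Replacing $(N_j,g_j)$ by $(0,\varnothing)$ whenever $N_j>j$, we may assume $N_j\le j$; each pair still occurs infinitely often. An $m$-set has the form $s\cup\{j\}$ with $j$ its maximum; put $\ell(s\cup\{j\})=g_j(s)$ if $s\subseteq\{0,\dots,N_j-1\}$, and $0$ otherwise. Given $Z$ and $g$, choose $N$ with $Z\subseteq\{0,\dots,N-1\}$ and extend $g$ to $g'$ on $[\{0,\dots,N-1\}]^{m-1}$. Every $j$ with $(N_j,g_j)=(N,g')$ works.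

Fix $\pi$. We show by induction on $c$ that if a rich set $J$ is colored with $c$ colors, some class contains a tuple realizing $\pi$. For $c=0$ there is nothing to prove, since $J\ne\varnothing$. Let $c\ge1$, and let $t\in\{0,\dots,k\}$ be maximal such that some $j_1<\dots<j_t$ in $J$ of the first color realizes $\pi|_{[I_t]^m}$. If $t=k$ we are done. Otherwise let $J'$ be the set of $j\in J$ above $j_1,\dots,j_t$ with
\[
\ell(\{j_u:u\in U\}\cup\{j\})=\pi(U\cup\{t+1\})\qquad\text{for all }U\in[I_t]^{m-1}.
\]
For $j\in J'$ the tuple $(j_1,\dots,j_t,j)$ realizes $\pi|_{[I_{t+1}]^m}$, so by maximality $J'$ has no point of the first color. We check that $J'$ is rich. Let $Z\subset J'$ be finite and $g:[Z]^{m-1}\to\{0,1\}$. The sets $Z$ and $Y=\{j_1,\dots,j_t\}$ are disjoint and $m-1\ge1$, so $[Z]^{m-1}$ and $[Y]^{m-1}$ are disjoint. Define $g'$ on $[Y\cup Z]^{m-1}$ to be $g$ on $[Z]^{m-1}$, the values required for membership in $J'$ on $[Y]^{m-1}$, and $0$ elsewhere. Richness of $J$ gives infinitely many $j\in J$ for $(Y\cup Z,g')$; they lie in $J'$ and work for $(Z,g)$. Now $J'$ is colored with $c-1$ colors, and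 the induction hypothesis applies.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:unary}]
\emph{Case $pH=0$, $p$ prime.} Take $A$, $(b_r)$, $\gamma$ from Proposition~\ref{prop:nf} with $V=H$. Suppose that $\gamma(r_0,S)\ne0$ for some $r_0$ of arity $m\ge2$ and some $S\in[I_n]^m$. Transport $\ell$ of Lemma~\ref{lem:pattern} to $A$ along the order isomorphism $\omega\to A$. By independence there is a linear map $\lambda:H\to\mathbb F_p$ with $\lambda(b_{r_0}(s))=\ell(s)$ and $\lambda(b_r(s))=0$ for $r\ne r_0$. Identifying $\mathbb F_p$ with $\mathbb T[p]$ makes $\lambda$ a character, and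
\[
\lambda F(i)=\sum_{T\in[I_n]^m}\gamma(r_0,T)\,\ell(i_T)\qquad(i\in[A]^n).
\]
Restrict to $A$ the coloring that tameness provides for $\lambda$. Let $\pi:[I_{2n}]^m\to\{0,1\}$ be $1$ at $S$ and $0$ elsewhere. Some class contains $j_1<\dots<j_{2n}$ realizing $\pi$. Then $\lambda F(j_1,\dots,j_n)=\gamma(r_0,S)\ne0$, while $\lambda F(j_{n+1},\dots,j_{2n})=0$ because no $m$-subset of $\{n+1,\dots,2n\}$ equals $S$. This contradicts the choice of the coloring. So only arities $0$ and $1$ occur in \eqref{eq:nf}. Put $a_t(i)=\sum_{m_r=1}\gamma(r,\{t\})b_r(i)$ and add the constant terms to $a_1$.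

\emph{General case.} We use induction on $N$, where $NH=0$. If $N=1$, then $F=0$. Let $p$ be a prime dividing $N$. The composition of $F$ with $H\to H/pH$ is tame, since characters of $H/pH$ pull back to $H$. By the first case it is a sum of unary functions on $[A_1]^n$ for an infinite $A_1\subseteq B$. Lift these functions to $a_t':A_1\to H$. Then $F'(i)=F(i)-\sum_ta_t'(i_t)$ maps $[A_1]^n$ into $pH$, which is killed by $N/p$. As a map into $pH$, $F'$ is tame: extend a character of $pH$ to a character $\chi$ of $H$, and refine the coloring for $\chi F$ by the finitely many values of $(\chi a_1'(i),\dots,\chi a_n'(i))$; on each new class both $\chi F$ and $\sum_t\chi a'_t(i_t)$ are constant. By induction $F'(i)=\sum_ta_t''(i_t)$ on $[A]^n$ for an infinite $A\subseteq A_1$. Take $a_t=a_t'+a_t''$.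
\end{proof}

This completes the proofs of Proposition~\ref{prop:linear} and Theorem~\ref{thm:main}.

\section{When $\mathbb V_q^\#$ is a retract}\label{sec:retract}

Let $q=p^k$. In Theorem~\ref{thm:main} the property preserved by homomorphisms was divisibility by $2$. In general an element of $H[q]$ can fail to generate a summand $\mathbb Z_q$ in two ways: it can be divisible by $p$, or have order less than $q$. So for a group $X$ put
\[
X^*=pX+X[p^{k-1}].
\]
Every homomorphism $X\to Y$ maps $X^*$ into $Y^*$. An element of $\mathbb Z_{p^k}$ killed by $p^{k-1}$ is divisible by $p$, so $\mathbb V_q^*=p\mathbb V_q$, and $e_i-e_j\notin\mathbb V_q^*$ for $i\ne j$.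

\begin{proof}[Proof of Theorem~\ref{thm:retract}]
If $q\in E(H)$, then $\mathbb V_q$ is a direct summand of $H$, and the inclusion and the projection are continuous by Lemma~\ref{lem:basic}(a).

Conversely, suppose that $\kappa_q(H)$ is finite, possibly $0$, and that $f:\mathbb V_q^\#\to H^\#$, $h:H^\#\to\mathbb V_q^\#$ form a normalized pair. Write $H=H_q\oplus\bigoplus_{m\ne q}H_m$ with $H_m=\mathbb Z_m^{(\kappa_m)}$; the group $H_q$ is finite. By Proposition~\ref{prop:linear} with $K=\mathbb Z_q$ and $x=1$, there are an infinite $A$ and $w_i\in H[q]$ with $f(e_i-e_j)=w_i-w_j$ for $i<j$ in $A$. Since $H_q$ is finite, we can shrink $A$ so that the $H_q$-component of $w_i$ does not depend on $i$; this is the only use of $q\notin E(H)$. Subtracting this component from all $w_i$ changes neither the differences nor the equation $qw_i=0$, so we may assume that it is $0$. For $m\ne q$ the component $w_{i,m}\in H_m$ is killed by $q$, and there are three cases.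
\begin{itemize}
\item If $p\nmid m$, multiplication by $q$ is injective on $H_m$, so $w_{i,m}=0$.
\item If $m=p^{k'}$ with $k'>k$, then $w_{i,m}\in H_m[p^k]=p^{k'-k}H_m\subseteq pH_m$.
\item If $m=p^{k'}$ with $k'<k$, then $p^{k-1}w_{i,m}=0$.
\end{itemize}
So $w_i=pu_i+z_i$, where $u_i,z_i$ lie in the $p$-primary part $H'=\bigoplus_{p\mid m}H_m$ and $p^{k-1}z_i=0$.

To linearize $h$ we need one finite group $K$ and one $x\in K^*$ that map onto every $w_i$. Choose $s\ge1$ with $p^sH'=0$, and let $K=\mathbb Z_{p^s}\times\mathbb Z_{p^{k-1}}$ (with $\mathbb Z_1=0$) and $x=(p,1)=p(1,0)+(0,1)\in K^*$. Let $g:K^{(A)}\to H$ be the homomorphism with $(1,0)^{(i)}\mapsto u_i$ and $(0,1)^{(i)}\mapsto z_i$; it exists because $p^su_i=0=p^{k-1}z_i$, and $g(x^{(i)})=w_i$. Proposition~\ref{prop:linear} applied to $hg$ gives $i<j$ in $A$ and homomorphisms $\theta_i',\theta_j':K\to\mathbb V_q$ with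
\[
e_i-e_j=hf(e_i-e_j)=h(w_i-w_j)=hg(x^{(i)}-x^{(j)})=\theta_i'(x)-\theta_j'(x)\in\mathbb V_q^*,
\]
which is false.
\end{proof}

\section{Classification of the countable case}\label{sec:class}

Theorem~\ref{thm:retract} shows that $E(G)$ is a topological invariant. It remains to show that for countable $G$ it is the only one. For a finite set $E$ of prime powers put $V_E=\bigoplus_{q\in E}\mathbb V_q$, so that $E(V_E)=E$. If $G$ is countably infinite and bounded, each $\kappa_m(G)$ is finite or $\aleph_0$, so $G\cong V_{E(G)}\times F$ with $F$ finite, and $E(G)\ne\varnothing$.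

For a bounded group $G$ and a prime power $p^k>1$,
\begin{equation}\label{eq:kappa}
\kappa_{p^k}(G)=\dim_{\mathbb F_p}\bigl((p^{k-1}G)[p]\,/\,(p^kG)[p]\bigr).
\end{equation}
Indeed, both sides add over direct sums. For $G=\mathbb Z_m$ with $p\nmid m$ both sides vanish. For $G=\mathbb Z_{p^j}$ the group $(p^uG)[p]$ equals $p^{j-1}G\cong\mathbb Z_p$ if $u<j$ and $0$ otherwise, so the quotient has dimension $1$ if $j=k$ and $0$ otherwise.

\begin{lemma}\label{lem:index}
If $G$ is bounded and $N\le G$ has finite index, then $E(N)=E(G)$.
\end{lemma}

\begin{proof}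
Multiplication by $p^u$ maps $G/N$ onto $p^uG/p^uN$, so $p^uN$ has finite index in $p^uG$. Then $(p^uN)[p]=p^uN\cap(p^uG)[p]$ has finite index in $(p^uG)[p]$. Let $P=(p^{k-1}G)[p]$, $Q=(p^kG)[p]$, and let $P',Q'$ be the same groups for $N$. Then $[P:Q][Q:Q']=[P:Q']=[P:P'][P':Q']$ with $[Q:Q']$ and $[P:P']$ finite. So $P/Q$ is finite if and only if $P'/Q'$ is, and \eqref{eq:kappa} gives the claim.
\end{proof}

The space $(V_E\times F)^\#$ is the topological sum of $|F|$ copies of $V_E^\#$, because $V_E$ has finite index and its cosets are clopen. To see that the number $|F|$ does not matter, we cut the space into infinitely many such copies.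

\begin{lemma}\label{lem:sum}
If $G$ is countably infinite and bounded, then $G^\#$ is homeomorphic to the topological sum of $\aleph_0$ copies of $V_{E(G)}^\#$.
\end{lemma}

\begin{proof}
First, $G^\#$ is not compact. By the Baire category theorem a compact Hausdorff space is not a countable union of closed sets with empty interior, so a countable compact Hausdorff space has an isolated point; but $G^\#$ has none. Let $\mathcal U$ be an open cover without finite subcover, and let $G=\{y_n:n<\omega\}$. By Lemma~\ref{lem:basic}(c) choose a coset $c_n=y_n+N_n$ of a finite-index subgroup inside a member of $\mathcal U$. The $c_n$ cover $G$, and no finitely many of them do. The sets $c_n\setminus\bigcup_{l<n}c_l$ are pairwise disjoint and cover $G$, and infinitely many are nonempty. The $n$-th one is a union of cosets of the finite-index subgroup $N_0\cap\dots\cap N_n$, necessarily finitely many. So $G^\#$ is partitioned into $\aleph_0$ open sets, each a coset of some finite-index subgroup $N$ and hence homeomorphic to $N^\#$ by Lemma~\ref{lem:basic}(a),(b). Each such $N$ is countably infinite, and $N\cong V_{E(G)}\times F_N$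 with $F_N$ finite by Lemma~\ref{lem:index}. So $N^\#$ is the sum of $|F_N|$ copies of $V_{E(G)}^\#$, and the total number of copies is $\aleph_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(a) Suppose that $G^\#$ is homeomorphic to a retract of $H^\#$, and let $q\in E(G)$. Then $\mathbb V_q$ is a direct summand of $G$, so $\mathbb V_q^\#$ is homeomorphic to a retract of $G^\#$. Composing the maps, it is homeomorphic to a retract of $H^\#$, and $q\in E(H)$ by Theorem~\ref{thm:retract}. Conversely, Lemma~\ref{lem:sum} applied to $G$ and to $V_{E(G)}$ gives $G^\#\cong V_{E(G)}^\#$. If $E(G)\subseteq E(H)$, then $V_{E(G)}$ is a direct summand of $H$, so $V_{E(G)}^\#$ is homeomorphic to a retract of $H^\#$.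

(b) A homeomorphism and its inverse give (i)$\Rightarrow$(ii). Part (a), used in both directions, gives (ii)$\Rightarrow$(iii). If (iii) holds, both groups contain a copy of $V_{E(G)}$ of finite index, which is (iv); and (iv)$\Rightarrow$(iii) by Lemma~\ref{lem:index}. Finally (iii)$\Rightarrow$(i) by Lemma~\ref{lem:sum}.
\end{proof}

\begin{remark}
Countability of $G$ is used in Lemma~\ref{lem:sum} and in the decomposition $G\cong V_{E(G)}\times F$, and it cannot be dropped: $G=\mathbb Z_2^{(\aleph_1)}$ and $H=\mathbb V_2$ have $E(G)=E(H)$, but $|G|>|H|$, so no map $G\to H$ has a left inverse.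
\end{remark}

\begin{thebibliography}{9}

\bibitem{BTPT}
\emph{Bohr topologies and partition theorems for vector spaces},
\texttt{https://web.math.wisc.edu/logic/kunen/nf.pdf}.

\end{thebibliography}
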